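\title{Almost all nonassociative relation algebras are qualitatively representable, and almost none are representable}

\begin{abstract}
We decide, for three notions of representability by binary relations, whether almost all finite nonassociative relation algebras are representable. As the number of atoms tends to infinity, the proportion of isomorphism classes that are qualitatively representable, and hence feebly representable, tends to $1$, while the proportion that are representable tends to $0$. Both statements reduce to questions about labelings of complete graphs by $m$ labels in which every triangle must carry a triple from a random set of triples. With high probability there is a finite such labeling that contains all labelings on a bounded number of points, but in every such labeling at most $2^{O(\sqrt{\log m})}$ different labels meet at a point. The last bound is sharp up to the constant in the exponent.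
\end{abstract}

\section{Introduction}

\subsection{The problem}

A \emph{proper relation algebra} on a set $X$ is a set of binary relations on $X$ that contains the identity relation $\Delta_X$ and is closed under union, complement relative to $X\times X$, converse $R^{\smile}=\{(y,x):(x,y)\in R\}$, and composition
\[
R\,|\,S=\{(x,z):\text{there is }y\text{ with }(x,y)\in R\text{ and }(y,z)\in S\}.
\]
The abstract counterpart is the class $\mathsf{NA}$ of \emph{nonassociative relation algebras}: algebras $\mathbf A=\langle A;\vee,{}',;,{}^{\smile},e\rangle$ such that $\langle A;\vee,{}'\rangle$ is a Boolean algebra, with $0$, $1$, $\wedge$, $\le$ defined as usual, and for all $x,y,z\in A$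
\begin{gather*}
x;e=e;x=x,\qquad x^{\smile\smile}=x,\qquad (x\vee y)^{\smile}=x^{\smile}\vee y^{\smile},\qquad (x;y)^{\smile}=y^{\smile};x^{\smile},\\
(x\vee y);z=(x;z)\vee(y;z),\qquad x^{\smile};(x;y)'\le y'.
\end{gather*}
Composition need not be associative; the associative members of $\mathsf{NA}$ are the \emph{relation algebras}. There are three ways to ask that a member of $\mathsf{NA}$ consist of binary relations.
\begin{itemize}
\item $\mathbf A$ is \emph{representable}, $\mathbf A\in\mathsf{RRA}$, if it is isomorphic to a subalgebra of a product of proper relation algebras.
\item A \emph{feeble representation} of $\mathbf A$ on a set $X$ is an injective Boolean homomorphism $\theta$ from $A$ to the power set of $X\times X$, with $\theta(1)=X\times X$, such that $\theta(e)=\Delta_X$, $\theta(x^{\smile})=\theta(x)^{\smile}$ and $\theta(x)\,|\,\theta(y)\subseteq\theta(x;y)$ for all $x,y\in A$. The class of algebras that have one is $\mathsf{FRA}$.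
\item A feeble representation is \emph{qualitative} if for all $x,y,z\in A$ we have $\theta(x)\,|\,\theta(y)\subseteq\theta(z)$ if and only if $x;y\le z$; that is, $\theta(x;y)$ is the least element of $\theta[A]$ containing $\theta(x)\,|\,\theta(y)$. The class of algebras that have one is $\mathsf{QRA}$, and $\mathsf{QRA}\subseteq\mathsf{FRA}$.
\end{itemize}
For a finite algebra the images of the atoms partition $X\times X$, so the atoms label the pairs of points. Call a triangle with labels $a,b,c$ on $(x,y)$, $(y,z)$, $(x,z)$ permitted if $c\le a;b$. A feeble representation only requires that all triangles be permitted. A qualitative representation requires in addition that each permitted triangle occur \emph{somewhere}. When composition is represented exactly, each permitted triangle occurs \emph{over every pair labeled $c$}. Lemma~\ref{lem:dictionary} makes this precise in the case that matters here.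

We say that \emph{almost all} members of $\mathsf{NA}$ lie in a class $\mathsf K$ if the proportion of isomorphism classes of finite members of $\mathsf{NA}$ with $n$ atoms that lie in $\mathsf K$ tends to $1$ as $n\to\infty$. The problem, posed in \cite{RPRA}, is to determine for each $\mathsf K\in\{\mathsf{FRA},\mathsf{QRA},\mathsf{RRA}\}$ whether almost all members of $\mathsf{NA}$ lie in $\mathsf K$.

\begin{theorem}\label{thm:main}
Almost all members of $\mathsf{NA}$ lie in $\mathsf{QRA}$, and hence in $\mathsf{FRA}$. The proportion of isomorphism classes of $n$-atom members of $\mathsf{NA}$ that lie in $\mathsf{RRA}$ tends to $0$ as $n\to\infty$.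
\end{theorem}

\begin{corollary}\label{cor:RA}
Almost all members of $\mathsf{NA}$ are associative and lie in $\mathsf{QRA}\setminus\mathsf{RRA}$. Consequently almost all finite relation algebras, again in the sense of the proportion of isomorphism classes with $n$ atoms, are nonrepresentable but qualitatively representable.
\end{corollary}

An algebra is \emph{symmetric} if $x^{\smile}=x$ for all $x$, and \emph{integral} if $e$ is an atom. It is known that almost all members of $\mathsf{NA}$ are symmetric and integral. This is the only fact about $\mathsf{NA}$ that we use without proof.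

\subsection{Random triples and networks}

Throughout, $D$ is a set with $m$ elements, $e$ is a further symbol, and $L=\log_2 m$. A \emph{triple} is a multiset with three elements, written $\{a,b,c\}$ even when $a,b,c$ are not distinct. We show in Section~\ref{sec:reduction} that the symmetric integral members of $\mathsf{NA}$ with set of atoms $D\cup\{e\}$ correspond to arbitrary sets $\mathcal C$ of triples from $D$, through the rule that $\{a,b,c\}\in\mathcal C$ if and only if $c\le a;b$. Counting algebras with $n=m+1$ atoms therefore amounts to studying the random set $\mathcal C$ that contains each triple from $D$ independently with probability $\frac12$. An event holds \emph{with high probability}, or \emph{whp}, if its probability tends to $1$ as $m\to\infty$.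

\begin{definition}
A \emph{network} for $\mathcal C$ is a nonempty set $X$, finite or infinite, with a map $\lambda:X\times X\to D\cup\{e\}$ such that $\lambda(x,y)=\lambda(y,x)$, that $\lambda(x,y)=e$ if and only if $x=y$, and that $\{\lambda(x,y),\lambda(y,z),\lambda(x,z)\}\in\mathcal C$ for all distinct $x,y,z\in X$. An \emph{embedding} of networks is a label-preserving injection. An element $a\in D$ \emph{occurs at} the point $x$ if $\lambda(x,y)=a$ for some $y$, and $\sigma(\mathcal C)$ is the maximum number of elements of $D$ that occur at a single point of a network for $\mathcal C$.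
\end{definition}

The three results on the random set $\mathcal C$ are the following.

\begin{theorem}\label{thm:A}
Fix $p\ge3$. Whp there is a finite network in which every network with at most $p$ points embeds.
\end{theorem}

\begin{theorem}\label{thm:B}
For $m$ large and every integer $\ell$ with $\sqrt{8L}\le\ell\le L/100$: with probability at least $1-2^{1-\ell^3/8}$, no network has a point at which $2^{76\ell}$ or more different elements of $D$ occur.
\end{theorem}

\begin{theorem}\label{thm:C}
There are constants $c_1,c_2>0$ such that whp $2^{c_1\sqrt L}\le\sigma(\mathcal C)\le2^{c_2\sqrt L}$.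
\end{theorem}

Theorem~\ref{thm:A} with $p=3$ gives a qualitative representation. A representable algebra has a network in which all $m$ elements of $D$ occur at one point, and Theorem~\ref{thm:B} excludes this. The deductions, with some sharper consequences for representations, are in Section~\ref{sec:consequences}.

\subsection{What one would guess}

A first count suggests that large networks should not exist at all. There are $m^{\binom N2}$ ways to label the edges of a complete graph on $N$ points. If the $\binom N3$ triangles carry different triples, the labeling is a network with probability $2^{-\binom N3}$. The expected number of such networks is at most $2^{\binom N2(L-(N-2)/3)}$, which tends to $0$ for $N=\lceil3L+5\rceil$. A feeble representation, however, needs an edge for each of the $m$ labels, so it needs $\binom N2\ge m$. Every representation of any of the three kinds must therefore use the same triples over and over.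

Reuse is possible: if $\{a,a,a\}\in\mathcal C$, then any set with all edges labeled $a$ is a network. More generally, a set of labels all of whose triples lie in $\mathcal C$ can be placed on edges with no restriction at all, and whp the largest such set has order $\sqrt L$ (Section~\ref{sec:palettes}). The theorems measure what reuse can buy. It is enough to glue all small networks into one (Theorem~\ref{thm:A}, proved in Section~\ref{sec:A}), and it is not enough to let more than $2^{O(\sqrt L)}$ labels meet at a point (Theorem~\ref{thm:B}, proved in Section~\ref{sec:B}).

The negative answer for $\mathsf{RRA}$ has no cheap proof through the most visible obstructions. Representable algebras are associative, but so are almost all members of $\mathsf{NA}$ (Corollary~\ref{cor:RA}). And by Theorem~\ref{thm:C} some $2^{c_1\sqrt L}$ labels, more than any fixed power of $L$, do meet at a point, far beyond the bound $3L+5$ of the first count.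

\section{From algebras to random triples}\label{sec:reduction}

\subsection{Symmetric integral algebras}

Let $\mathcal C$ be a set of triples from $D$. A triple from $D\cup\{e\}$ is \emph{consistent} if it belongs to $\mathcal C$ or has the form $\{e,a,a\}$ with $a\in D\cup\{e\}$. Let $\mathbf A_{\mathcal C}$ be the Boolean algebra with set of atoms $D\cup\{e\}$, with converse equal to the identity map, and with $x;y$ equal to the join of all atoms $c$ for which there are atoms $a\le x$ and $b\le y$ with $\{a,b,c\}$ consistent. Thus for atoms
\begin{equation}\label{eq:cons}
c\le a;b\quad\text{if and only if}\quad\{a,b,c\}\text{ is consistent.}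
\end{equation}

\begin{lemma}\label{lem:atoms}
For every set $\mathcal C$ of triples from $D$, the algebra $\mathbf A_{\mathcal C}$ is a symmetric integral member of $\mathsf{NA}$. Every finite symmetric integral member of $\mathsf{NA}$ with set of atoms $D\cup\{e\}$ equals $\mathbf A_{\mathcal C}$ for exactly one $\mathcal C$. The isomorphisms $\mathbf A_{\mathcal C}\to\mathbf A_{\mathcal C'}$ correspond to the permutations of $D$ that carry $\mathcal C$ to $\mathcal C'$.
\end{lemma}

\begin{proof}
In $\mathbf A_{\mathcal C}$ composition is commutative and distributes over joins by definition. The only consistent triple containing $e$ and an atom $a$ as two of its elements is $\{e,a,a\}$, so $a;e=a$ for atoms and hence $x;e=x$ for all $x$. As converse is the identity map, the axioms on converse reduce to commutativity. For the last axiom, suppose that an atom $c\le y$ satisfies $c\le x;(x;y)'$. Then $\{a,b,c\}$ is consistent for some atoms $a\le x$ and $b\le(x;y)'$, so $b\le a;c\le x;y$, a contradiction. Hence $x;(x;y)'\le y'$.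

Now let $\mathbf A$ be finite, symmetric and integral, with atoms $D\cup\{e\}$. Composition is commutative, since $x;y=(x;y)^{\smile}=y^{\smile};x^{\smile}=y;x$. So it distributes over joins, and is monotone, in both arguments. Moreover $z;0\le z;(z;1)'\le1'=0$. Every element is a finite, possibly empty, join of atoms, so $x;y$ is the join of the products $a;b$ over atoms $a\le x$, $b\le y$. Let $a,b,c$ be atoms with $c\not\le a;b$. Then $c\le(a;b)'$, so $a;c\le a;(a;b)'\le b'$ and $b\not\le a;c$. Exchanging the roles of $b$ and $c$, we see that $c\le a;b$ if and only if $b\le a;c$. With commutativity, this shows that the truth of $c\le a;b$ depends only on the triple $\{a,b,c\}$. In particular $e\le a;b$ if and only if $b\le a;e=a$, that is, $a=b$. So \eqref{eq:cons} holds for $\mathcal C=\{\{a,b,c\}:a,b,c\in D,\ c\le a;b\}$ and for no other set, and $\mathbf A=\mathbf A_{\mathcal C}$.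

An isomorphism permutes the atoms, fixes $e$ and preserves \eqref{eq:cons}. Conversely, a permutation of $D$ carrying $\mathcal C$ to $\mathcal C'$ extends to a Boolean isomorphism fixing $e$, which preserves composition because composition is determined by \eqref{eq:cons}.
\end{proof}

\subsection{Representations as networks}

\begin{lemma}\label{lem:dictionary}
Let $m\ge1$ and $\mathbf A=\mathbf A_{\mathcal C}$.
\begin{itemize}
\item[(a)] If $\theta$ is a feeble representation of $\mathbf A$ on $X$ and $\lambda(x,y)$ denotes the atom $a$ with $(x,y)\in\theta(a)$, then $(X,\lambda)$ is a network in which every element of $D$ is a label. Conversely, if $(X,\lambda)$ is such a network, then $\theta(u)=\{(x,y):\lambda(x,y)\le u\}$ is a feeble representation.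
\item[(b)] In \emph{(a)}, $\theta$ is qualitative if and only if every network with at most $3$ points embeds in $(X,\lambda)$.
\item[(c)] If $\mathbf A\in\mathsf{RRA}$, there is a network in which every element of $D$ occurs at every point.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $X\ne\emptyset$ and let $\theta$ have all the properties of a feeble representation except possibly injectivity. The sets $\theta(a)$, with $a$ an atom, are disjoint with union $X\times X$, so $\lambda$ is well defined. It is symmetric because $\theta(a)^{\smile}=\theta(a)$, and $\lambda(x,y)=e$ exactly when $x=y$ because $\theta(e)=\Delta_X$. If $\lambda(x,y)=a$, $\lambda(y,z)=b$, $\lambda(x,z)=c$, then $(x,z)$ lies in $\theta(a;b)\cap\theta(c)$, so $c\wedge(a;b)\ne0$ and $c\le a;b$; for distinct points this says $\{a,b,c\}\in\mathcal C$. So $(X,\lambda)$ is a network. If $\theta$ is injective, then every $\theta(a)$ is nonempty, so $X\ne\emptyset$ and every atom is a label.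

Conversely, let $(X,\lambda)$ be a network in which every element of $D$ is a label. The map $\theta$ is a Boolean homomorphism with $\theta(1)=X\times X$ and $\theta(e)=\Delta_X$, it respects converse, and it is injective because no atom has empty image. For any points $x,y,z$ the triple $\{\lambda(x,y),\lambda(y,z),\lambda(x,z)\}$ is consistent: for distinct points this is the definition of a network, and if two of the points coincide, then one label is $e$ and the other two are equal. So if $\lambda(x,y)\le u$ and $\lambda(y,z)\le v$, then $\lambda(x,z)\le\lambda(x,y);\lambda(y,z)\le u;v$, which proves $\theta(u)\,|\,\theta(v)\subseteq\theta(u;v)$.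

(b) Suppose that all networks with at most $3$ points embed. If $u;v\le w$, then $\theta(u)\,|\,\theta(v)\subseteq\theta(u;v)\subseteq\theta(w)$. If $u;v\not\le w$, there are atoms $a\le u$, $b\le v$ and $c\le a;b$ with $c\not\le w$. We need points with $\lambda(x,y)=a$, $\lambda(y,z)=b$, $\lambda(x,z)=c$, for then $(x,z)\in(\theta(u)\,|\,\theta(v))\setminus\theta(w)$. If $a,b,c\in D$, then $\{a,b,c\}\in\mathcal C$ is the triple of a $3$-point network, which embeds. Otherwise one of $a,b,c$ is $e$ and the other two equal an atom $d$; take a pair of points labeled $d$ and let the two points to be joined by $e$ coincide.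

Suppose that $\theta$ is qualitative. Networks with one or two points embed by (a). A $3$-point network is determined up to isomorphism by its triple $\{a,b,c\}\in\mathcal C$. Since $a;b\not\le c'$, we have $\theta(a)\,|\,\theta(b)\not\subseteq\theta(c')$, so there are points with $\lambda(x,y)=a$, $\lambda(y,z)=b$, $\lambda(x,z)=c$, and they are distinct because $a,b,c\ne e$.

(c) The algebra $\mathbf A$ embeds in a product of proper relation algebras. It has more than one element, so some factor has a nonempty base set $X$. Projection to this factor gives a homomorphism $h$, to which the first paragraph of (a) applies. For $a\in D$ we have $e\le a;a$, so $\Delta_X\subseteq h(a;a)=h(a)\,|\,h(a)$. Thus for each $x\in X$ there is $y$ with $(x,y)\in h(a)$.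
\end{proof}

The homomorphism $h$ in (c) is injective, as all atoms have nonempty images, and it satisfies $h(u)\,|\,h(v)=h(u;v)$, so it is a qualitative representation. Among the algebras $\mathbf A_{\mathcal C}$ we thus have $\mathsf{RRA}\subseteq\mathsf{QRA}\subseteq\mathsf{FRA}\subseteq\mathsf{NA}$. Three small cases show that each inclusion is strict.

\begin{example}\label{ex:small}
(1) Let $D=\{a,b\}$ and $\mathcal C=\emptyset$. A network has at most two points, hence at most one label from $D$. So $\mathbf A_{\mathcal C}\notin\mathsf{FRA}$.

(2) Let $D=\{a,b,c\}$ and $\mathcal C=\{\{a,b,c\},\{a,a,a\}\}$. The triangle labeled $a,b,c$ gives a feeble representation. Suppose that a network contains a triangle $x,y,z$ with all sides labeled $a$, and let $w$ be another point. If $\lambda(w,x)\ne a$, then the triangles $w,x,y$ and $w,x,z$ carry $\{a,b,c\}$, so $\lambda(w,y)=\lambda(w,z)\in\{b,c\}$ and the triangle $w,y,z$ carries $\{a,b,b\}$ or $\{a,c,c\}$, which is impossible. So every further point is joined by $a$ to $x$, and likewise to $y$ and $z$; two further points form with $x$ a triangle with two sides $a$, so they are joined by $a$ too. The label $b$ is missing,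 and $\mathbf A_{\mathcal C}\in\mathsf{FRA}\setminus\mathsf{QRA}$.

(3) Let $D=\{a,b,f\}$ and $\mathcal C=\{\{a,f,f\},\{b,f,f\}\}$. Take an edge labeled $a$, a disjoint edge labeled $b$, and label the four edges between them $f$. This network contains both triangles, so $\mathbf A_{\mathcal C}\in\mathsf{QRA}$. But $a$ and $b$ cannot occur at the same point, since no triple in $\mathcal C$ contains both. So $\mathbf A_{\mathcal C}\notin\mathsf{RRA}$.
\end{example}

Case (3) is a miniature of the whole paper: pieces are glued by labels reserved for gluing, and labels that occur in the same network cannot be made to occur at the same point.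

\subsection{Labeled and unlabeled counting}

The problem counts isomorphism classes, and the random model counts sets $\mathcal C$. The two counts agree asymptotically because few sets $\mathcal C$ have a nontrivial symmetry.

\begin{lemma}\label{lem:transfer}
Let $\Pi$ be an isomorphism-invariant property of algebras. If $\mathbf A_{\mathcal C}$ has $\Pi$ whp, then almost all members of $\mathsf{NA}$ have $\Pi$.
\end{lemma}

\begin{proof}
Let $M=\binom{m+2}3$ be the number of triples from $D$. For a permutation $\pi$ of $D$ let $\mathrm{orb}(\pi)$ be the number of its orbits on triples; the sets $\mathcal C$ fixed by $\pi$ are the $2^{\mathrm{orb}(\pi)}$ unions of orbits. Suppose that $\pi$ moves exactly $j\ge2$ elements. If $x$ is moved and $y,z\in D\setminus\{x,\pi x\}$, possibly $y=z$, then $\{x,y,z\}$ is not fixed, because its image contains $\pi x$ and it does not. There are $\binom{m-1}2$ multisets $\{y,z\}$ for each $x$, and a triple arises from at most three choices of $x$, so at least $j(m-1)(m-2)/6$ triples are not fixed. They lie in orbits of size at least $2$, so $M-\mathrm{orb}(\pi)\ge j(m-1)(m-2)/12$. At most $m^j$ permutations move exactly $j$ elements.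 Hence
\[
\sum_{\pi\ne1}2^{\mathrm{orb}(\pi)-M}\le\sum_{j\ge2}\Bigl(m\,2^{-(m-1)(m-2)/12}\Bigr)^j\to0 .
\]
Burnside's lemma says that the number of orbits of a finite group acting on a finite set is the average number of fixed points of the group elements. Applied to all $2^M$ sets $\mathcal C$, it shows with Lemma~\ref{lem:atoms} that there are $(1+o(1))2^M/m!$ isomorphism classes of symmetric integral algebras with $m+1$ atoms. Applied to the $B$ sets $\mathcal C$ for which $\Pi$ fails, it bounds the number of failing classes by
\[
\frac1{m!}\Bigl(B+\sum_{\pi\ne1}2^{\mathrm{orb}(\pi)}\Bigr)=\frac{2^M}{m!}\bigl(B\,2^{-M}+o(1)\bigr).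
\]
By hypothesis $B\,2^{-M}\to0$, so the proportion of failing classes among symmetric integral algebras tends to $0$. The classes that are not symmetric and integral form a proportion of $\mathsf{NA}$ tending to $0$ by the fact quoted in the introduction.
\end{proof}

\subsection{Tail bounds}

Let $S$ be a sum of $t$ independent $\{0,1\}$-valued random variables, each of mean $q$. We use the inequalities of Hoeffding and Chernoff:
\begin{gather}
\mathbb P\bigl(S\le(q-\xi)t\bigr)\le e^{-2\xi^2t}\qquad(\xi>0),\label{eq:hoeffding}\\
\mathbb P(S\le qt/2)\le e^{-qt/8},\qquad \mathbb P(S\ge2qt)\le e^{-qt/3}.\label{eq:chernoff}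
\end{gather}
The lower-tail bounds also hold when the means are at least $q$, by stochastic domination. For $0<\alpha\le1$ we have $\alpha^{\alpha t}\le\alpha^i$ when $i\le\alpha t$, so the number of subsets of size at most $\alpha t$ of a $t$-element set satisfies
\begin{equation}\label{eq:binom}
\sum_{i\le\alpha t}\binom ti\le\alpha^{-\alpha t}(1+\alpha)^t\le(e/\alpha)^{\alpha t}.
\end{equation}
In these bounds, and wherever it carries an exponent or stands in $e/\alpha$, the letter $e$ is the base of the natural logarithm.

\section{Palettes and large stars}\label{sec:palettes}

We begin with the lower bound in Theorem~\ref{thm:C}. It is the simplest use of a reusable set of labels, and it shows what the proof of Theorem~\ref{thm:B} is up against.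

A \emph{palette} is a set $F\subseteq D$ such that all triples from $F$ lie in $\mathcal C$. The expected number of palettes of size $k$ is at most $m^k2^{-\binom{k+2}3}\le2^{k(L-k^2/6-k/2)}$, so whp no palette has size $\lceil\sqrt{6L}\rceil$. Palettes of the same order of magnitude exist.

\begin{lemma}\label{lem:palette}
Whp there is a palette of size $k=\lfloor\sqrt L/2\rfloor$.
\end{lemma}

\begin{proof}
Fix $F'\subseteq D$ with $|F'|<k$. Say that $f\in D\setminus F'$ \emph{extends} $F'$ if $\{f,g,h\}\in\mathcal C$ for all $g,h\in F'\cup\{f\}$. These are at most $k(k+1)/2\le L/4$ triples for $m$ large, so $f$ extends $F'$ with probability at least $m^{-1/4}$. The triples for $f$ contain no element outside $F'$ other than $f$, so the events for different $f$ are independent. There are at least $m/2$ candidates, so none extends $F'$ with probability at most $(1-m^{-1/4})^{m/2}\le\exp(-m^{3/4}/2)$. There are at most $km^k=2^{O(L^{3/2})}$ sets $F'$, so whp every $F'$ has an extension. Starting from $\emptyset$ and extending $k$ times gives a set $F$ all of whose triples lie in $\mathcal C$: a triple is checked when the last of its elements is added.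
\end{proof}

For $S\subseteq D$, an \emph{$S$-star} is a network with points $o$ and $o_a$, $a\in S$, such that $\lambda(o,o_a)=a$. Restricting a network to a point and one neighbor for each label at that point, we see that $\sigma(\mathcal C)$ is the largest $|S|$ for which an $S$-star exists. We write $ab$ for the unordered pair of distinct elements $a$ and $b$. Putting $\chi(ab)=\lambda(o_a,o_b)$, an $S$-star is the same thing as a map $\chi$ from the pairs in $S$ to $D$ with
\begin{equation}\label{eq:star}
\{a,b,\chi(ab)\}\in\mathcal C,\qquad\{\chi(ab),\chi(ad),\chi(bd)\}\in\mathcal C\qquad(a,b,d\in S\text{ distinct}).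
\end{equation}
If $\chi$ takes its values in a palette, the second condition is automatic.

\begin{proposition}\label{prop:lower}
Whp $\sigma(\mathcal C)\ge2^{\sqrt L/9}$.
\end{proposition}

\begin{proof}
Let $k=\lfloor\sqrt L/2\rfloor$. For a $k$-set $F\subseteq D$, call a pair $ab$ in $D\setminus F$ \emph{blocked} if $\{a,b,f\}\notin\mathcal C$ for all $f\in F$. For fixed $F$ each pair is blocked with probability $2^{-k}$, and independently, since the triple $\{a,b,f\}$ determines $ab$. By \eqref{eq:chernoff}, more than $2\cdot2^{-k}\binom{m-k}2$ pairs are blocked with probability at most $\exp(-2^{-k}\binom{m-k}2/3)\le e^{-m}$ for $m$ large. There are at most $m^k=2^{O(L^{3/2})}$ sets $F$, so whp this happens for no $F$; in particular it does not happen for the palette $F$ of Lemma~\ref{lem:palette}, which was not chosen in advance.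

Let $j=\lfloor2^{k/4}\rfloor$. In a uniformly random $j$-subset of $D\setminus F$ the expected number of blocked pairs is at most $\binom j2\cdot2\cdot2^{-k}\le2^{-k/2}<1$. So some $j$-set $S\subseteq D\setminus F$ has no blocked pair, and we can choose $\chi(ab)\in F$ with $\{a,b,\chi(ab)\}\in\mathcal C$ for all pairs in $S$. Then \eqref{eq:star} holds, and $\sigma(\mathcal C)\ge j\ge2^{\sqrt L/8-5/4}\ge2^{\sqrt L/9}$ for $m$ large.
\end{proof}

\section{A finite network containing all small networks}\label{sec:A}

\subsection{The idea}

Take one copy of each network with at most $p$ points; call the copies \emph{pieces}. We must label the edges between different pieces so that two kinds of triangles carry triples from $\mathcal C$: those with one point in each of three pieces, and those with two points in one piece and one in another.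

If some $f\in D$ satisfies $\{a,f,f\}\in\mathcal C$ for all $a\in D$, we label all these edges $f$, as in Example~\ref{ex:small}(3). Such an $f$ exists with probability at most $m2^{-m}$. The next attempt is to take the new labels from a palette $F$ of size $k$. This settles triangles of the first kind. A triangle of the second kind consists of an edge with some label $a$ and two new labels $g,h\in F$ with $\{a,g,h\}\in\mathcal C$. For a given $F$ and $a\notin F$, no such $g,h$ exist with probability $2^{-k(k+1)/2}$, independently over $a$ and independently of $F$ being a palette. For the $k$ of Lemma~\ref{lem:palette} this is at least $m^{-1/4}$, so we must expect many labels $a$ whose edges cannot be joined to any other piece. The greedy argument cannot be pushed far enough to remove them: a new element of the palette has to satisfy more than $k(k+1)/2$ conditions, so the argument stops when $2^{-k(k+1)/2}$ comes down to $1/m$, which is just where the exceptional labels would disappear.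

The remedy is to ask less of the palette. Give every point an \emph{index} in $[r]=\{1,\dots,r\}$, where $r$ is a large constant, and take the label between points of indices $\alpha$ and $\beta$ in different pieces from a set $S_{\alpha\beta}$ of size $s$. An element of $S_{\alpha\beta}$ need only be compatible with $S_{\beta\gamma}\times S_{\alpha\gamma}$ for each $\gamma$, which is at most $rs^2$ conditions, so we can afford $rs^2\approx L/2$. An edge labeled $a$ whose ends have indices $\alpha,\beta$ can be joined to other pieces if each $S_{\alpha\gamma}\times S_{\beta\gamma}$ contains many pairs $g,h$ with $\{a,g,h\}\in\mathcal C$. For given $\alpha,\beta,\gamma$ this fails with probability $2^{-\Omega(s^2)}=m^{-\Omega(1/r)}$, which is large, so many labels have failures. But failures are independent, so typically no label has more than $O(r)$ of them, while $\binom r2$ pairs of indices are available. Each piece chooses indices that avoid the failures of its own labels.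

\subsection{Coherent frames}

Fix $p\ge3$ and put
\[
\nu=2(p-1),\qquad\eta=\frac{4^{-\nu}}{2\nu},\qquad\kappa=\frac{\eta^2}{64}.
\]
Fix an integer $r>1+6\binom p2/\kappa$; then $r\ge p$ because $\kappa<1$. Let $s=\lfloor\sqrt{L/(2r)}\rfloor$. Only $s$ depends on $m$; it tends to infinity, and
\begin{equation}\label{eq:s}
rs^2\le L/2,\qquad s^2\ge L/(4r)\ \text{ for $m$ large}.
\end{equation}

A \emph{class} is a multiset $\{\alpha,\beta\}$ with $\alpha,\beta\in[r]$. Let $K=s\,r(r+1)/2=O(\sqrt L)$, and partition the set $[K]$ of \emph{slots} into blocks $I_{\alpha\beta}=I_{\beta\alpha}$ of size $s$, one for each class. Let $\mathcal T$ be the set of triples $\{i,j,k\}$ of slots with $i\in I_{\alpha\beta}$, $j\in I_{\beta\gamma}$, $k\in I_{\alpha\gamma}$ for some $\alpha,\beta,\gamma\in[r]$, not necessarily distinct. A \emph{frame} is a sequence $f=(f_1,\dots,f_K)$ of distinct elements of $D$; it determines disjoint $s$-sets $S_{\alpha\beta}=\{f_i:i\in I_{\alpha\beta}\}$. The frame is \emph{coherent} if $\{f_i,f_j,f_k\}\in\mathcal C$ for all $\{i,j,k\}\in\mathcal T$. A given frame is coherent with probability $2^{-|\mathcal T|}$.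

A coherent frame has to be found after $\mathcal C$ is revealed, and it must then serve all $m$ labels at once. We therefore show more than existence: the number of coherent frames is whp not much smaller than its expectation. Any defect that is rare for a given coherent frame is then absent from some coherent frame.

\begin{lemma}\label{lem:coherent}
Let $Y$ be the number of coherent frames. Whp $Y\ge4^{-K}\,\mathbb EY$.
\end{lemma}

\begin{proof}
Let $d_i$ be the number of members of $\mathcal T$ whose largest slot is $i$, so that $\sum_id_i=|\mathcal T|$. A slot in $I_{\alpha\beta}$ lies in at most $rs^2$ members of $\mathcal T$, since for each of the $r$ values of $\gamma$ the other two slots lie in $I_{\beta\gamma}$ and $I_{\alpha\gamma}$. By \eqref{eq:s}, $d_i\le L/2$ and $2^{-d_i}\ge m^{-1/2}$.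

Fix $i$ and distinct $f_1,\dots,f_{i-1}\in D$. A candidate $f_i\in D\setminus\{f_1,\dots,f_{i-1}\}$ \emph{succeeds} if the $d_i$ triples given by the members of $\mathcal T$ with largest slot $i$ lie in $\mathcal C$. These triples contain $f_i$ and no other candidate, so the candidates succeed independently, each with probability $2^{-d_i}$. There are at least $m-K\ge m/2$ candidates, so the expected number of successes is at least $\frac12m2^{-d_i}\ge\frac12m^{1/2}$. By \eqref{eq:chernoff}, fewer than $\frac14m2^{-d_i}$ candidates succeed with probability at most $\exp(-m^{1/2}/16)$. There are at most $Km^K=2^{O(L^{3/2})}$ choices of $i,f_1,\dots,f_{i-1}$, so whp this happens for none of them. In that case, choosing successful candidates slot by slot gives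
\[
Y\ge\prod_{i=1}^K\tfrac14m2^{-d_i}=4^{-K}m^K2^{-|\mathcal T|}\ge4^{-K}\,\mathbb EY.\qedhere
\]
\end{proof}

\subsection{Good frames}

Fix a frame. A \emph{box} $(\alpha\beta\,|\,\gamma)$ consists of an unordered pair of distinct indices $\alpha,\beta\in[r]$ and an arbitrary index $\gamma\in[r]$. For $a\in D$ it carries the bipartite graph $\Gamma_a$ between the disjoint sets $S_{\alpha\gamma}$ and $S_{\beta\gamma}$ in which $g$ and $h$ are adjacent if $\{a,g,h\}\in\mathcal C$. One edge of $\Gamma_a$ would not suffice: each new label lies in several triangles of the second kind, and the choices made for the other triangles shrink the set of labels still available. So we ask for edges between all large subsets.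

The box is \emph{bad for $a$} if there are $G\subseteq S_{\alpha\gamma}$ and $H\subseteq S_{\beta\gamma}$ with $|G|,|H|\ge\eta s$ and fewer than $|G||H|/4$ edges of $\Gamma_a$ between them. The pair $\{\alpha,\beta\}$ is \emph{bad for $a$} if $(\alpha\beta\,|\,\gamma)$ is bad for $a$ for some $\gamma$. The frame is \emph{good} if for every $a\in D$ fewer than $3r/\kappa$ boxes are bad for $a$.

\begin{lemma}\label{lem:good}
Whp there is a frame that is coherent and good.
\end{lemma}

\begin{proof}
Fix a frame $f$ and $a\in D$, and condition on $f$ being coherent. Different boxes involve disjoint sets of pairs $\{g,h\}$. Indeed, $g$ and $h$ determine their classes $\{\alpha,\gamma\}$ and $\{\beta,\gamma\}$; since $\alpha\ne\beta$, the index $\gamma$ is the only element common to the two classes, also when $\gamma\in\{\alpha,\beta\}$; and removing one copy of $\gamma$ from each class leaves $\alpha$ and $\beta$. Different pairs $\{g,h\}$ give different triples $\{a,g,h\}$, even if $a$ is an entry of $f$. The conditioning puts some triples into $\mathcal C$ and leaves the others independent. So the events $\{a,g,h\}\in\mathcal C$, over all boxes and pairs, are conditionally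 independent, each of probability $\frac12$ or $1$.

For fixed $G,H$ with $|G|,|H|\ge\eta s$, inequality \eqref{eq:hoeffding} with $q=\frac12$, $\xi=\frac14$ bounds the probability of fewer than $|G||H|/4$ edges by $e^{-\eta^2s^2/8}$. There are at most $4^s$ choices of $G,H$. So for $m$ large a given box is bad for $a$ with conditional probability at most
\[
4^se^{-\eta^2s^2/8}\le e^{-\eta^2s^2/16}\le e^{-\kappa L/r}\le m^{-\kappa/r},
\]
by \eqref{eq:s} and $L\ge\ln m$. There are at most $r^3$ boxes, and they are bad for $a$ independently. With $b_0=\lceil3r/\kappa\rceil$, at least $b_0$ boxes are bad for $a$ with conditional probability at most $2^{r^3}m^{-\kappa b_0/r}\le2^{r^3}m^{-3}$. Summing over $a$, the frame $f$ fails to be good with conditional probability at most $2^{r^3}m^{-2}$.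

Let $Y'$ be the number of coherent frames that are not good. Then $\mathbb EY'\le2^{r^3}m^{-2}\,\mathbb EY$, and Markov's inequality gives
\[
\mathbb P\bigl(Y'\ge4^{-K}\,\mathbb EY\bigr)\le4^K2^{r^3}m^{-2}\to0,
\]
because $K=O(\sqrt L)$ and $r$ is a constant. With Lemma~\ref{lem:coherent}, whp $Y'<Y$.
\end{proof}

\subsection{Joining the pieces}

The rest of the proof is deterministic. Fix a coherent good frame. Up to isomorphism there are finitely many networks with at most $p$ points; the pieces are representatives with disjoint sets of points, and $\lambda$ denotes the labeling inside each piece.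

\begin{lemma}\label{lem:index}
For each piece $T$ there is an injective map $\iota:T\to[r]$ such that $\{\iota(x),\iota(x')\}$ is not bad for $\lambda(x,x')$ whenever $x,x'\in T$ are distinct.
\end{lemma}

\begin{proof}
Choose $\iota$ uniformly among injective maps; they exist because $r\ge p$. For distinct $x,x'$ the pair $\{\iota(x),\iota(x')\}$ is uniform among the $\binom r2$ pairs, and fewer than $3r/\kappa$ of them are bad for $\lambda(x,x')$. So the condition for $x,x'$ fails with probability less than $\frac{3r/\kappa}{r(r-1)/2}=\frac6{\kappa(r-1)}<\binom p2^{-1}$, by the choice of $r$. There are at most $\binom p2$ conditions.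
\end{proof}

Fix such a map $\iota$ on each piece. To join two pieces $T,T'$ is to fill in a matrix with rows $x\in T$ and columns $y\in T'$, in which two entries constrain each other when they share a row or a column. For two edges $xx'$ and $yy'$ labeled $a$ and $b$, the matrix is $2\times2$; its two columns must be edges of graphs $\Gamma_a$ and its two rows edges of graphs $\Gamma_b$.

\begin{lemma}\label{lem:join}
For distinct pieces $T,T'$ there are labels $\mu(x,y)\in S_{\iota(x)\iota(y)}$, for $x\in T$ and $y\in T'$, such that
\[
\{\lambda(x,x'),\mu(x,y),\mu(x',y)\}\in\mathcal C\ \ (x\ne x'),\qquad\{\lambda(y,y'),\mu(x,y),\mu(x,y')\}\in\mathcal C\ \ (y\ne y').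
\]
\end{lemma}

\begin{proof}
Call the pairs $(x,y)$ \emph{cells}, and call two cells \emph{neighbors} if they share a row or a column. A cell has at most $\nu=2(p-1)$ neighbors. The condition on neighbors $(x,y),(x',y)$ says that their entries are adjacent in the graph $\Gamma_{\lambda(x,x')}$ of the box $(\iota(x)\iota(x')\,|\,\iota(y))$, and this box is not bad for $\lambda(x,x')$ by Lemma~\ref{lem:index}, whatever $\iota(y)$ is. The condition on neighbors $(x,y),(x,y')$ refers in the same way to the graph $\Gamma_{\lambda(y,y')}$ of the box $(\iota(y)\iota(y')\,|\,\iota(x))$, which is not bad for $\lambda(y,y')$.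

Fill the cells one at a time. For an unfilled cell $c=(x,y)$ let $C_c$ be the set of elements of $S_{\iota(x)\iota(y)}$ that are adjacent, in the relevant graphs, to the entries of all filled neighbors of $c$. We maintain the invariant $|C_c|\ge4^{-k}s$, where $k\le\nu$ is the number of filled neighbors of $c$; it holds at the start. Suppose that $c$ is to be filled, and let $c'$ be an unfilled neighbor. Let $G$ be the set of elements of $C_c$ adjacent to fewer than $|C_{c'}|/4$ elements of $C_{c'}$. If $|G|\ge\eta s$, then $G$ and $C_{c'}$, whose size is at least $4^{-\nu}s\ge\eta s$, would show that the box is bad. So $|G|<\eta s$, and all unfilled neighbors together exclude at most $\nu\eta s=\frac12 4^{-\nu}s<|C_c|$ elements of $C_c$. Any remaining element can be entered in $c$: it is adjacent to the entries of the filled neighbors, and it leaves each $C_{c'}$ with at least a quarter of its elements.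
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $X$ be the union of the pieces. Keep the labels inside each piece, and for each unordered pair of pieces label the edges between them by one matrix $\mu$ from Lemma~\ref{lem:join}. A triangle inside a piece carries a triple from $\mathcal C$ because the piece is a network. A triangle meeting exactly two pieces does so by Lemma~\ref{lem:join}. A triangle meeting three pieces, at points of indices $\alpha,\beta,\gamma$, has its labels in $S_{\alpha\beta}$, $S_{\beta\gamma}$, $S_{\alpha\gamma}$, so it carries a triple from $\mathcal C$ by coherence; points of different pieces may have equal indices, which is why coherence allows $\alpha,\beta,\gamma$ to coincide. Thus $X$ is a finite network containing every piece, and it exists whp by Lemma~\ref{lem:good}.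
\end{proof}

\section{Few labels meet at a point}\label{sec:B}

\subsection{A special case and the plan}

We must show that large stars are unlikely. The mechanism is visible for stars whose labels $\chi(ab)$ lie in a small set. Fix disjoint sets $S,F\subseteq D$ of sizes $j=\lceil2^{k+3}L\rceil$ and $k$. For each pair $ab$ in $S$, with probability $2^{-k}$ no $u\in F$ satisfies $\{a,b,u\}\in\mathcal C$, and these events are independent. So the first condition in \eqref{eq:star} can be met with values in $F$ with probability at most $\exp(-2^{-k}\binom j2)\le\exp(-2^{-k}j^2/4)\le e^{-2jL}$. There are at most $m^{j+k}\le m^{2j}\le e^{1.4jL}$ choices of $S$ and $F$. Hence whp no star of size $j$ has its labels $\chi(ab)$ in a $k$-set disjoint from $S$. The point is that each of about $j^2$ pairs has a small but independent chance $2^{-k}$ to be fatal, while describing $S$ and $F$ costs only about $jL$ bits.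

In a general star nothing confines $\chi(ab)$ to a small set known in advance. A union bound over all maps $\chi$ loses a factor $m$ per pair and gains a factor $\frac12$ per pair from the first condition in \eqref{eq:star}; the second condition may involve very few different triples, as it does for a palette. We recover confinement from a dichotomy. Split part of $S$ into $V_1,V_2,V_3$ of sizes $v,v,w$ with $w$ much larger than $v$, fix $\chi$ on $V_1\times V_2$, and look at one element $d\in V_3$. The labels $x_a=\chi(ad)$, $a\in V_1$, and $y_b=\chi(bd)$, $b\in V_2$, satisfy $\{x_a,y_b,\chi(ab)\}\in\mathcal C$.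
\begin{itemize}
\item Either these constraints confine many of the $x_a$, or many of the $y_b$, to fewer than $\ell$ values each. The pairs $ad$, $bd$ then play the role of the pairs in the special case, at a cost of about $\exp(-2^{-\ell}v)$ for this $d$. If this happens for a constant fraction of all $d$, the total of about $\exp(-2^{-\ell}vw)$ pays for the $m^{v^2}$ choices of $\chi$.
\item Or, for some $d$, many $a$ have $\ell$ possible values $g$ and many $b$ have $\ell$ possible values $h$, with $\{g,h,\chi(ab)\}\in\mathcal C$ almost always. For $\ell\ge\sqrt{8L}$, few labels $u$ are compatible with all of $\ell^2$ given pairs $g,h$. So now $\chi(ab)$ is confined to fewer than $3\ell$ values, described by only $2v\ell$ elements of $D$, and the special case applies to the pairs $ab$.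
\end{itemize}
Two things need care. The events $\{a,b,u\}\in\mathcal C$ must be independent of the data that define the confining sets; this is arranged in Section~\ref{ss:separate}. And the possible values of $x_a$ depend on all the $y_b$, which cannot be enumerated at a cost below $m^v$; this is handled by sampling in Section~\ref{ss:finger}.

\subsection{Parameters and tameness}

Let $\sqrt{8L}\le\ell\le L/100$ and put
\[
\delta=2^{-4\ell},\qquad v=2^{20\ell},\qquad w=2^{24\ell},\qquad\rho=\lceil3\delta^{-2}\ln m\rceil .
\]
The upper bound on $\ell$ gives $v\le m$. The lower bound gives $L\le\ell^2/8$ and $\ell\to\infty$ uniformly as $m\to\infty$, so that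
\begin{equation}\label{eq:poly}
\text{every fixed polynomial in $\ell$ and $L$ is at most $2^\ell$ for $m$ large, uniformly in $\ell$.}
\end{equation}
The numerical inequalities below follow from finitely many instances of \eqref{eq:poly}, and we take $m$ large enough for all of them. For example, $2v+w\le3\cdot2^{24\ell}\le2^{25\ell}$.

For $U\subseteq D$ we say that $\mathcal C$ is \emph{tame on $U$} if for all $X,Y\subseteq U$ with $|X|=|Y|=\ell$ the set
\[
Z_U(X,Y)=\{u\in U:\{g,h,u\}\in\mathcal C\text{ for all }g\in X,\ h\in Y\}
\]
has fewer than $3\ell$ elements. Tameness on $U$ depends only on the triples from $U$, and tameness on $D$ implies tameness on every $U$.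

\begin{lemma}\label{lem:tame}
The set $\mathcal C$ is tame on $D$ with probability at least $1-2^{-\ell^3/8}$.
\end{lemma}

\begin{proof}
Fix $X,Y$. If $|Z_D(X,Y)|\ge3\ell$, then $Z_D(X,Y)$ contains $\ell$ elements outside $X\cup Y$. A multiset $\{g,h\}$ arises from at most two elements of $X\times Y$, so for $u\notin X\cup Y$ there are at least $\ell^2/2$ different triples $\{g,h,u\}$, and different such $u$ give different triples. So $\ell$ given elements outside $X\cup Y$ all lie in $Z_D(X,Y)$ with probability at most $2^{-\ell^3/2}$. There are at most $m^{3\ell}$ choices of $X$, $Y$ and these elements, and $m^{3\ell}2^{-\ell^3/2}=2^{3\ell L-\ell^3/2}\le2^{-\ell^3/8}$ because $L\le\ell^2/8$.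
\end{proof}

This lemma is where the hypothesis $\ell\ge\sqrt{8L}$ is essential. A palette of size $3\ell$ violates tameness, so by Lemma~\ref{lem:palette} tameness fails whp when $3\ell\le\lfloor\sqrt L/2\rfloor$, and by Proposition~\ref{prop:lower} the conclusion of Theorem~\ref{thm:B} fails whp when $76\ell\le\sqrt L/9$. The lemma is also the source of the failure probability in Theorem~\ref{thm:B}; all other error terms are far smaller.

\subsection{Separating the randomness}\label{ss:separate}

We want the labels $\chi(ab)$ to lie outside $V_1\cup V_2\cup V_3$, so that the two conditions in \eqref{eq:star} refer to disjoint families of triples. Random sampling avoids $\chi(ab)$ being a third element of the sample, but it cannot avoid $\chi(ab)\in\{a,b\}$. We therefore keep only the pairs for which $\mathcal C$ forbids this. Let $Q$ be the set of pairs $ab$ in $D$ with $\{a,a,b\}\notin\mathcal C$ and $\{a,b,b\}\notin\mathcal C$.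

Let $\mathbf V=(V_1,V_2,V_3)$ consist of disjoint subsets of $D$ of sizes $v,v,w$, and let $U=D\setminus(V_1\cup V_2\cup V_3)$. A \emph{cross pair} is a pair $ab$ with $a\in V_i$, $b\in V_j$, $i\ne j$. Its \emph{list} is $\Lambda(ab)=\{u\in U:\{a,b,u\}\in\mathcal C\}$. A \emph{$\mathbf V$-labeling} is a map $\chi$ from the cross pairs in $Q$ to $U$ such that $\chi(ab)\in\Lambda(ab)$ for all of them, and $\{\chi(ab),\chi(ad),\chi(bd)\}\in\mathcal C$ whenever $a\in V_1$, $b\in V_2$, $d\in V_3$ and $ab,ad,bd\in Q$.

\begin{lemma}\label{lem:sample}
If there is an $S$-star with $|S|\ge2^{76\ell}$, then there is a $\mathbf V$-labeling for some $\mathbf V$.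
\end{lemma}

\begin{proof}
Let $\chi$ satisfy \eqref{eq:star}, and let $N=2v+w$. Choose a uniformly random sequence $(f_1,\dots,f_N)$ of distinct elements of $S$. For distinct positions $i,j,k$, given $f_i$ and $f_j$ the element $f_k$ is uniform in $S\setminus\{f_i,f_j\}$, so $f_k=\chi(f_if_j)$ with probability at most $1/(|S|-2)$. Since $N^3\le2^{75\ell}<|S|-2$, some sequence has no such coincidence. Cut it into $V_1,V_2,V_3$. For a cross pair $ab\in Q$ we have $\chi(ab)\notin\{a,b\}$, because $\{a,b,\chi(ab)\}\in\mathcal C$, and $\chi(ab)$ is no other entry of the sequence. So $\chi(ab)\in U$, and the restriction of $\chi$ is a $\mathbf V$-labeling by \eqref{eq:star}.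
\end{proof}

From now until Section~\ref{ss:end} we fix $\mathbf V$. Three kinds of data are determined by disjoint families of triples and hence are independent: the set $\mathcal C_U$ of members of $\mathcal C$ inside $U$; the set of cross pairs in $Q$, each cross pair being in $Q$ independently with probability $\frac14$; and the lists, which are independent uniformly random subsets of $U$. The lists enter only through one estimate. If $Z_1,\dots,Z_t\subseteq U$ are fixed sets of size at most $k$ and $\Lambda_1,\dots,\Lambda_t$ are the lists of $t$ different cross pairs, then $\Lambda_i$ misses $Z_i$ with probability $2^{-|Z_i|}\ge2^{-k}$, so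
\begin{equation}\label{eq:hit}
\mathbb P(Z_i\cap\Lambda_i\ne\emptyset\text{ for all }i)\le(1-2^{-k})^t\le\exp(-2^{-k}t).
\end{equation}

Enough pairs survive in $Q$. For $M_1\subseteq V_1$, $M_2\subseteq V_2$ let $Q(M_1,M_2)$ be the set of pairs $ab\in Q$ with $a\in M_1$, $b\in M_2$. For $d\in V_3$ and $i=1,2$ let $N_i(d)=\{a\in V_i:ad\in Q\}$, and let $W$ be the set of $d\in V_3$ with $|N_1(d)|,|N_2(d)|\ge v/8$. Call $Q$ \emph{typical} if
\begin{itemize}
\item[(Q1)] $|W|\ge w/2$;
\item[(Q2)] $|Q(M_1,M_2)|\ge|M_1||M_2|/8$ whenever $M_i\subseteq V_i$ and $|M_i|\ge v/16$ for $i=1,2$.
\end{itemize}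

\begin{lemma}\label{lem:typical}
$Q$ is typical with probability at least $1-e^{-2^{43\ell}}-e^{-2^{39\ell}}$.
\end{lemma}

\begin{proof}
We use \eqref{eq:hoeffding} with $q=\frac14$, $\xi=\frac18$. Each $d\in V_3$ lies outside $W$ with probability at most $2e^{-v/32}$, independently. If (Q1) fails, some $w/2$ elements all lie outside $W$, which has probability at most $2^w(2e^{-v/32})^{w/2}\le e^{w(2-v/64)}\le e^{-vw/128}=e^{-2^{44\ell-7}}\le e^{-2^{43\ell}}$. For given $M_1,M_2$ the inequality in (Q2) fails with probability at most $e^{-|M_1||M_2|/32}\le e^{-v^2/8192}$, and there are at most $4^v$ choices, so (Q2) fails with probability at most $\exp(2^{20\ell+1}-2^{40\ell-13})\le e^{-2^{39\ell}}$.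
\end{proof}

In Sections \ref{ss:finger}--\ref{ss:rich} we condition on $\mathcal C_U$ and on the cross pairs in $Q$, with $\mathcal C$ tame on $U$ and $Q$ typical. Only the lists remain random.

\subsection{Profiles and fingerprints}\label{ss:finger}

Fix an arbitrary map $\chi:Q(V_1,V_2)\to U$ and $d\in W$, and write $N_i=N_i(d)$. A \emph{profile} is a pair of maps $a\mapsto x_a$ from $N_1$ to $U$ and $b\mapsto y_b$ from $N_2$ to $U$ with $\{x_a,y_b,\chi(ab)\}\in\mathcal C$ for all $ab\in Q(N_1,N_2)$. It is \emph{compatible} if $x_a\in\Lambda(ad)$ and $y_b\in\Lambda(bd)$ for all $a\in N_1$, $b\in N_2$. A $\mathbf V$-labeling extending $\chi$ gives the compatible profile $x_a=\chi(ad)$, $y_b=\chi(bd)$.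

To apply \eqref{eq:hit} we need sets of candidates for $x_a$ and $y_b$ that come from a small family fixed before the lists are seen. The exact set of candidates for $x_a$ depends on all of $y$. We replace $y$ by its values on a sample of $\rho$ elements, which will be enough to detect every $g$ that conflicts with a $\delta^2$-fraction of the $y_b$. The candidates for $y_b$ are then defined from the candidates for the $x_a$, with a tolerance for the conflicts that the sample did not detect.

A \emph{fingerprint} is a pair $\varphi=(R,z)$, where $R$ is a sequence of length $\rho$ in $N_2$ and $b\mapsto z_b$ is a map from the set of entries of $R$ to $U$. There are at most $(vm)^\rho\le m^{2\rho}$ fingerprints. Fix a linear order of $U$. A fingerprint determines the following objects, whose dependence on $\varphi$ is shown only for $N_i^\varphi$: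
\begin{itemize}
\item for $a\in N_1$, the set $X_a=\{g\in U:\{g,z_b,\chi(ab)\}\in\mathcal C\text{ for all entries $b$ of $R$ with }ab\in Q\}$;
\item the set $N_1^\varphi=\{a\in N_1:|X_a|\ge\ell\}$, and for $a\in N_1^\varphi$ the set $X'_a$ of the first $\ell$ elements of $X_a$;
\item for $b\in N_2$ and $h\in U$, the number $\mathrm{err}_b(h)$ of pairs $(a,g)$ with $a\in N_1^\varphi$, $ab\in Q$, $g\in X'_a$ and $\{g,h,\chi(ab)\}\notin\mathcal C$;
\item for $b\in N_2$, the set $Y_b=\{h\in U:\mathrm{err}_b(h)\le\delta\ell|N_1^\varphi|\}$;
\item the set $N_2^\varphi=\{b\in N_2:|Y_b|\ge\ell\}$.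
\end{itemize}
All triples that appear here lie inside $U$, so these objects depend on $\mathcal C_U,Q,\chi,d,\varphi$ and not on the lists. The fingerprint is \emph{rich} if $|N_1^\varphi|\ge|N_1|/2$ and $|N_2^\varphi|\ge|N_2|/2$, and \emph{poor} otherwise. It \emph{fits} a profile $(x,y)$ if $x_a\in X_a$ for all $a\in N_1$, and $y_b\in Y_b$ for all but at most $\delta|N_2|$ elements $b\in N_2$.

\begin{lemma}\label{lem:fit}
Every profile is fitted by some fingerprint.
\end{lemma}

\begin{proof}
Let $(x,y)$ be a profile. For $a\in N_1$ and $g\in U$ let
\[
B(a,g)=\{b\in N_2:ab\in Q,\ \{g,y_b,\chi(ab)\}\notin\mathcal C\},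
\]
and call $B(a,g)$ large if $|B(a,g)|\ge\delta^2|N_2|$. A uniformly random sequence $R$ of length $\rho$ in $N_2$ misses a given large set with probability at most $(1-\delta^2)^\rho\le e^{-\delta^2\rho}\le m^{-3}$. There are at most $vm\le m^2$ pairs $(a,g)$, so some $R$ meets all large sets. Let $z$ be the restriction of $y$ to the entries of this $R$. Then $x_a\in X_a$ for all $a\in N_1$ by the definition of a profile. If $g\in X_a$, then $R$ misses $B(a,g)$, so $B(a,g)$ is not large. Counting the triples $(a,g,b)$ with $a\in N_1^\varphi$, $g\in X'_a$, $b\in B(a,g)$ in two ways,
\[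
\sum_{b\in N_2}\mathrm{err}_b(y_b)=\sum_{a\in N_1^\varphi}\sum_{g\in X'_a}|B(a,g)|\le\ell|N_1^\varphi|\cdot\delta^2|N_2|.
\]
Each $b$ with $y_b\notin Y_b$ contributes more than $\delta\ell|N_1^\varphi|$ to the left side, so there are at most $\delta|N_2|$ such $b$; if $N_1^\varphi=\emptyset$, then $Y_b=U$ for all $b$ and there are none.
\end{proof}

\subsection{Poor fingerprints}\label{ss:poor}

Let $\mathcal E_1$ be the event that for some map $\chi:Q(V_1,V_2)\to U$, every $d\in W$ has a compatible profile that is fitted by a poor fingerprint.

\begin{lemma}\label{lem:poor}
$\mathbb P(\mathcal E_1)\le e^{-2^{41\ell}}$.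
\end{lemma}

\begin{proof}
Fix $\chi$, $d\in W$ and a poor fingerprint $\varphi$. We bound the probability that $\varphi$ fits some compatible profile.

\emph{Case 1: $|N_1^\varphi|<|N_1|/2$.} We need $X_a\cap\Lambda(ad)\ne\emptyset$ for all $a\in N_1$. More than $|N_1|/2\ge v/16$ of the sets $X_a$ have fewer than $\ell$ elements, so by \eqref{eq:hit} the probability is at most $\exp(-2^{-\ell}v/16)$.

\emph{Case 2: $|N_2^\varphi|<|N_2|/2$.} We need a set $E\subseteq N_2$ with $|E|\le\delta|N_2|$ such that $Y_b\cap\Lambda(bd)\ne\emptyset$ for all $b\in N_2\setminus E$. By \eqref{eq:binom} and $\ln(e/\delta)=1+4\ell\ln2\le4\ell$, the number of sets $E$ is at most $\exp(4\ell2^{-4\ell}|N_2|)\le\exp(2^{-\ell}|N_2|/8)$. For each $E$, at least $|N_2|/2-\delta|N_2|\ge|N_2|/4$ elements $b\in N_2\setminus E$ have $|Y_b|<\ell$, so \eqref{eq:hit} gives probability at most $\exp(-2^{-\ell}|N_2|/4)$. The total is at most $\exp(-2^{-\ell}|N_2|/8)\le\exp(-2^{-\ell}v/64)$.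

In both cases the probability is at most $\exp(-2^{-\ell}v/64)=\exp(-2^{19\ell-6})$. Since $\rho\le3\cdot2^{8\ell}L$, we have $2\rho L\le6L^22^{8\ell}\le2^{9\ell}$, so there are at most $m^{2\rho}\le\exp(2^{9\ell})$ fingerprints. Hence $d$ has a compatible profile fitted by a poor fingerprint with probability at most $\exp(2^{9\ell}-2^{19\ell-6})\le\exp(-2^{18\ell})$.

For fixed $\chi$, the event for $d$ depends only on the lists $\Lambda(ad)$ and $\Lambda(bd)$ with $a\in V_1$, $b\in V_2$, so the events for different $d$ are independent. By (Q1) they all occur with probability at most $\exp(-2^{18\ell}w/2)=\exp(-2^{42\ell-1})$. There are at most $m^{v^2}=2^{L2^{40\ell}}\le\exp(2^{41\ell})$ maps $\chi$, and $2^{42\ell-1}-2^{41\ell}\ge2^{41\ell}$.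
\end{proof}

\subsection{Rich fingerprints}\label{ss:rich}

Let $\alpha=\ell^2\delta=\ell^22^{-4\ell}\le\frac1{16}$. Let $\mathcal E_2$ be the event that there exist sets $M_i\subseteq V_i$ with $|M_i|\ge v/16$ for $i=1,2$, subsets $X'_a$ $(a\in M_1)$ and $Y'_b$ $(b\in M_2)$ of $U$ of size $\ell$, and a set $E$ of at most $\alpha|M_1||M_2|$ pairs between $M_1$ and $M_2$, such that
\[
Z_U(X'_a,Y'_b)\cap\Lambda(ab)\ne\emptyset\qquad\text{for all }ab\in Q(M_1,M_2)\setminus E.
\]
The map $\chi$ does not appear in this event; that is the gain.

\begin{lemma}\label{lem:dichotomy}
If a $\mathbf V$-labeling exists, then $\mathcal E_1$ or $\mathcal E_2$ occurs.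
\end{lemma}

\begin{proof}
Let $\chi$ be a $\mathbf V$-labeling and suppose that $\mathcal E_1$ does not occur. Then for the restriction of $\chi$ to $Q(V_1,V_2)$ there is $d\in W$ such that no compatible profile is fitted by a poor fingerprint. The profile $x_a=\chi(ad)$, $y_b=\chi(bd)$ is compatible and is fitted by some $\varphi$ by Lemma~\ref{lem:fit}, so $\varphi$ is rich. Put $M_i=N_i^\varphi$, so that $|M_i|\ge|N_i|/2\ge v/16$. Let $X'_a$ be as in the definition of the fingerprint, and let $Y'_b$ be an $\ell$-subset of $Y_b$ for $b\in M_2$. The number of quadruples $(a,b,g,h)$ with $ab\in Q(M_1,M_2)$, $g\in X'_a$, $h\in Y'_b$ and $\{g,h,\chi(ab)\}\notin\mathcal C$ is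
\[
\sum_{b\in M_2}\sum_{h\in Y'_b}\mathrm{err}_b(h)\le|M_2|\cdot\ell\cdot\delta\ell|M_1|=\alpha|M_1||M_2|.
\]
Let $E$ be the set of pairs $ab$ that occur in such a quadruple. For $ab\in Q(M_1,M_2)\setminus E$ we have $\chi(ab)\in Z_U(X'_a,Y'_b)$, and $\chi(ab)\in\Lambda(ab)$ because $\chi$ is a $\mathbf V$-labeling. So $\mathcal E_2$ occurs.
\end{proof}

\begin{lemma}\label{lem:rich}
$\mathbb P(\mathcal E_2)\le e^{-2^{36\ell}}$.
\end{lemma}

\begin{proof}
There are at most $4^vm^{2v\ell}=2^{v(2+2\ell L)}\le\exp(2^{21\ell})$ choices of $M_1$, $M_2$ and the sets $X'_a$, $Y'_b$. Fix one and put $t=|M_1||M_2|\ge v^2/256=2^{40\ell-8}$. By \eqref{eq:binom} and $\ln(e/\alpha)\le4\ell$, the number of sets $E$ is at most $\exp(4\ell^32^{-4\ell}t)\le\exp(2^{-3\ell}t/32)$, as $128\ell^3\le2^\ell$. The sets $Z_U(X'_a,Y'_b)$ do not depend on the lists, and they have fewer than $3\ell$ elements by tameness. By (Q2), at least $t/8-\alpha t\ge t/16$ pairs lie in $Q(M_1,M_2)\setminus E$, so \eqref{eq:hit} bounds the probability for each $E$ by $\exp(-2^{-3\ell}t/16)$. Summing over $E$ leaves at most $\exp(-2^{-3\ell}t/32)\le\exp(-2^{37\ell-13})$. Hence $\mathbb P(\mathcal E_2)\le\exp(2^{21\ell}-2^{37\ell-13})\le e^{-2^{36\ell}}$.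
\end{proof}

The tolerance $\delta=2^{-4\ell}$ is dictated by this proof: the cost of choosing the exceptional set $E$, about $\ell^3\delta$ per pair, has to stay below the gain of order $2^{-3\ell}$ per pair. In turn $\delta$ fixes the cost $\exp(2^{9\ell})$ of a fingerprint, which must be small against the gain $\exp(-2^{-\ell}v/64)$ for one $d$, and $w$ is chosen so that the gains for all $d\in W$ outweigh $m^{v^2}$.

\subsection{Proofs of Theorems \ref{thm:B} and \ref{thm:C}}\label{ss:end}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Fix $\mathbf V$. By Lemmas \ref{lem:typical}, \ref{lem:poor}, \ref{lem:dichotomy} and \ref{lem:rich} and the independence of $\mathcal C_U$, $Q$ and the lists, the probability that $\mathcal C$ is tame on $U$ and a $\mathbf V$-labeling exists is at most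
\[
e^{-2^{43\ell}}+e^{-2^{39\ell}}+e^{-2^{41\ell}}+e^{-2^{36\ell}}\le4e^{-2^{36\ell}}.
\]
There are at most $m^{2v+w}\le2^{L2^{25\ell}}\le e^{2^{26\ell}}$ choices of $\mathbf V$. By Lemma~\ref{lem:sample}, the probability that $\mathcal C$ is tame on $D$ and $\sigma(\mathcal C)\ge2^{76\ell}$ is at most $4\exp(2^{26\ell}-2^{36\ell})\le e^{-2^{35\ell}}\le2^{-\ell^3/8}$. With Lemma~\ref{lem:tame}, $\mathbb P(\sigma(\mathcal C)\ge2^{76\ell})\le2\cdot2^{-\ell^3/8}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The lower bound is Proposition~\ref{prop:lower}, with $c_1=\frac19$. For the upper bound apply Theorem~\ref{thm:B} with $\ell=\lceil\sqrt{8L}\rceil$, which is at most $L/100$ for $m$ large: whp $\sigma(\mathcal C)<2^{76\ell}$, and $76\ell\le76\sqrt8\,\sqrt L+76\le216\sqrt L$ for $m$ large.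
\end{proof}

\section{Consequences for algebras}\label{sec:consequences}

\begin{corollary}\label{cor:sharp}
\begin{itemize}
\item[(a)] For each fixed $p\ge3$, almost all members of $\mathsf{NA}$ are symmetric and integral and have a qualitative representation on a finite set in whose network every network with at most $p$ points embeds.
\item[(b)] There is a constant $c$ such that almost all members of $\mathsf{NA}$ have the following property, where $n$ is the number of atoms: in every feeble representation $\theta$, each point lies in the domain of $\theta(a)$ for at most $2^{c\sqrt{\log_2n}}$ atoms $a$.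
\item[(c)] For $m$ large, the proportion of sets $\mathcal C$ with $\mathbf A_{\mathcal C}\in\mathsf{RRA}$ is at most $2^{-10^{-7}(\log_2m)^3}$.
\end{itemize}
\end{corollary}

\begin{proof}
(a) In the finite network of Theorem~\ref{thm:A} every $a\in D$ is a label, since an edge labeled $a$ is a $2$-point network. By Lemma~\ref{lem:dictionary}(a),(b) the network defines a qualitative representation. Apply Lemma~\ref{lem:transfer}.

(b) By Lemma~\ref{lem:dictionary}(a), a feeble representation of $\mathbf A_{\mathcal C}$ defines a network, and a point $x$ lies in the domain of $\theta(a)$ exactly when $a=e$ or $a$ occurs at $x$. So the number of such atoms is at most $\sigma(\mathcal C)+1$, which is whp at most $2^{c_2\sqrt L}+1\le2^{(c_2+1)\sqrt{\log_2n}}$ by Theorem~\ref{thm:C}. Apply Lemma~\ref{lem:transfer}.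

(c) Let $\ell=\lfloor L/100\rfloor$, which is at least $\sqrt{8L}$ for $m$ large and satisfies $2^{76\ell}\le m$. If $\mathbf A_{\mathcal C}\in\mathsf{RRA}$, then $\sigma(\mathcal C)=m\ge2^{76\ell}$ by Lemma~\ref{lem:dictionary}(c). By Theorem~\ref{thm:B} this has probability at most $2^{1-\ell^3/8}$, and $\ell^3/8-1=(1.25-o(1))\cdot10^{-7}L^3\ge10^{-7}L^3$ for $m$ large.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The first statement follows from Corollary~\ref{cor:sharp}(a) with $p=3$ and $\mathsf{QRA}\subseteq\mathsf{FRA}$. By Corollary~\ref{cor:sharp}(c), whp $\mathbf A_{\mathcal C}\notin\mathsf{RRA}$, so by Lemma~\ref{lem:transfer} almost all members of $\mathsf{NA}$ lie outside $\mathsf{RRA}$.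
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:RA}]
We show that whp $\mathbf A_{\mathcal C}$ is associative. Fix $a,b,c,d\in D$. Each $y\in D\setminus\{a,b,c,d\}$ satisfies $\{b,c,y\}\in\mathcal C$ and $\{a,d,y\}\in\mathcal C$ with probability at least $\frac14$, independently over $y$. So with probability at least $1-m^4(3/4)^{m-4}$ such a $y$ exists for all $a,b,c,d$. Assume this. Then $y\le b;c$ and $d\le a;y$, so $d\le a;(b;c)$ for all $a,b,c,d\in D$. Since $(a;b);c=c;(a;b)$, also $d\le(a;b);c$. It remains to compare the atom $e$. As $e\le y;c$ holds for an atom $y$ only when $y=c$, we have $e\le(a;b);c$ if and only if $c\le a;b$; in the same way $e\le a;(b;c)$ if and only if $a\le b;c$; and both conditions say $\{a,b,c\}\in\mathcal C$. So $(a;b);c=a;(b;c)$ for $a,b,c\in D$. If one of three atoms is $e$, both products equal the product of the other two. Associativity for all elements follows because composition distributes over joins.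

By Lemma~\ref{lem:transfer} and Theorem~\ref{thm:main}, almost all members of $\mathsf{NA}$ are associative and lie in $\mathsf{QRA}\setminus\mathsf{RRA}$. Finally, the $n$-atom relation algebras form a proportion $1-o(1)$ of the $n$-atom classes in $\mathsf{NA}$, so a set of classes of proportion $o(1)$ in $\mathsf{NA}$ has proportion $o(1)$ among relation algebras.
\end{proof}

\begin{thebibliography}{1}
\bibitem{RPRA}
\emph{Representability and Probability in Relation Algebra},
\texttt{https://opal.latrobe.edu.au/ndownloader/files/31945595}.
\end{thebibliography}
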